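# Four-dimensional D'Atri spaces and C-spaces are locally homogeneous

## 1. The Heisenberg group times a line

Fix a constant $c\neq 0$. On $\mathbb R^4$ with coordinates $(s,x,y,t)$ put $\eta=dt+2cx\,dy$ and
$$g=ds^2+dx^2+dy^2+\eta^2 .$$
An orthonormal frame is $e_0=\partial_s$, $e_1=\partial_x$, $e_2=\partial_y-2cx\,\partial_t$, $e_3=\partial_t$. The only nonzero bracket is $[e_1,e_2]=-2c\,e_3$. The Koszul formula gives $\nabla_{e_1}e_2=-ce_3=-\nabla_{e_2}e_1$, $\nabla_{e_1}e_3=\nabla_{e_3}e_1=ce_2$, $\nabla_{e_2}e_3=\nabla_{e_3}e_2=-ce_1$. All other derivatives vanish.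

With $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ we compute
$$R(e_1,e_2)e_2=-\nabla_{e_2}(-ce_3)+2c\nabla_{e_3}e_2=-c^2e_1-2c^2e_1=-3c^2e_1,$$
$$R(e_1,e_3)e_3=-\nabla_{e_3}(ce_2)=c^2e_1,\qquad R(e_2,e_3)e_3=-\nabla_{e_3}(-ce_1)=c^2e_2,$$
and $R(e_1,e_2)e_3=R(e_1,e_3)e_2=R(e_2,e_3)e_1=0$. So the curvature operator is diagonal: $-3c^2$ on $e_1\wedge e_2$, $c^2$ on $e_1\wedge e_3$ and $e_2\wedge e_3$, and $0$ on $e_0\wedge e_i$.

**Jacobi operators.** Let $X=x_0e_0+ve_1+we_3$; this is the general vector after a rotation in the plane of $e_1,e_2$, which preserves the curvature operator. Put $R_X=R(\cdot,X)X$. Then $R_Xe_2=c^2(w^2-3v^2)e_2$. For $Y=we_1-ve_3$ the part of $Y\wedge X$ tangent to the last three directions is $(v^2+w^2)e_1\wedge e_3$, so $R_XY=c^2(v^2+w^2)Y$. On the plane spanned by $e_0$ and $ve_1+we_3$, which contains $X$, $R_X$ vanishes. The eigenvalues on $X^\perp$ are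
$$0,\qquad c^2(v^2+w^2),\qquad c^2(w^2-3v^2).$$
Let $X=\gamma'$ for a geodesic $\gamma$. Then $x_0=\langle\gamma',e_0\rangle$ is constant because $e_0$ is parallel, $w=\langle\gamma',e_3\rangle$ is constant because $\partial_t$ is a Killing field, and $v^2=|\gamma'|^2-x_0^2-w^2$ is constant. So the eigenvalues of $R_{\gamma'}$ on $\gamma'^\perp$ do not change along $\gamma$.

**Geodesic symmetries.** The map $(s,x,y,t)\mapsto(-s,x,-y,-t)$ sends $\eta$ to $-\eta$, so it is an isometry. It fixes the origin $p$ and acts on $T_p$ by $e_1\mapsto e_1$ and by $-1$ on $e_0,e_2,e_3$. A rotation $\varphi$ of the $(x,y)$-plane also lifts to an isometry fixing $p$: the form $\varphi^*(2cx\,dy)-2cx\,dy$ is closed, hence equals $dh$ with $h(0)=0$, and $(s,q,t)\mapsto(s,\varphi(q),t-h(q))$ preserves $\eta$. So for each $u\in T_p$ we can rotate its $e_1,e_2$-part onto the $e_2$-axis, apply the first map, and rotate back: some isometry fixing $p$ sends $u$ to $-u$. Let $\theta$ be the density of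 the volume form in normal coordinates at $p$. Isometries fixing $p$ preserve it, so $\theta(\exp_p u)=\theta(\exp_p(-u))$ for all small $u$. Thus $\exp_pu\mapsto\exp_p(-u)$ preserves volume up to sign. The maps $(x,y,t)\mapsto(x+x_1,y+y_1,t-2cx_1y+t_1)$ preserve $\eta$ and are transitive, so the same holds at every point.

The space is not locally symmetric. Indeed $\rho=\operatorname{diag}(0,-2c^2,-2c^2,2c^2)$, and $(\nabla_{e_1}\rho)(e_2,e_3)=c\,\rho(e_3,e_3)-c\,\rho(e_2,e_2)=4c^3\ne0$.

Each of the two properties has a name.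

**Definition.** A Riemannian manifold is a *D'Atri space* if all its local geodesic symmetries $\exp_pu\mapsto\exp_p(-u)$ preserve volume up to sign. It is a *C-space* if for every geodesic $\gamma$ the eigenvalues of $R_{\gamma'}$ on $\gamma'^\perp$ are constant along $\gamma$. It is *locally homogeneous* if for any two points $p,q$ some isometry from a neighborhood of $p$ to a neighborhood of $q$ sends $p$ to $q$.

The following background is recalled from the statement of the problem. Locally naturally reductive manifolds, in particular locally symmetric ones, are both D'Atri spaces and C-spaces. In dimension three the two classes coincide, and each member is locally symmetric or locally naturally reductive, hence locally homogeneous.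

Our example is homogeneous, but the two definitions mention no isometries at all; they speak only about what happens along single geodesics. Must a four-dimensional D'Atri space be locally homogeneous? Must a four-dimensional C-space?

Two easy cases use only $\rho(\gamma',\gamma')=\operatorname{tr}R_{\gamma'}$, which is constant along geodesics in both classes (trivially for C-spaces; Section 3 treats D'Atri spaces). On a surface $\rho(X,X)=K|X|^2$, so $K$ is constant along every geodesic, hence constant. On a product $\Sigma_1\times\Sigma_2$ of surfaces $\rho(X,X)=K_1|X_1|^2+K_2|X_2|^2$; geodesics with one factor at rest show that $K_1$ and $K_2$ are constants, so the product is locally symmetric. In both cases $\rho$ knows all of $R$. In general dimension four it does not.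

## 2. Conserved polynomials, the models $N(\kappa,c)$, and two theorems

From now on manifolds are smooth and connected, and $\dim M=4$ unless said otherwise. Write $R_X=R(\cdot,X)X$ and $R_X'=(\nabla_XR)(\cdot,X)X$; $\rho$ is the Ricci tensor and $s$ the scalar curvature.

**Definition.** A homogeneous polynomial $P(X)$ on $TM$ is *conserved* if it is constant along the geodesic flow, i.e. $(\nabla_XP)(X)=0$ for all $X$.

For example, $|X|^2$ is conserved, and so is $\langle X,\xi\rangle$ for a Killing field $\xi$; in Section 1 these gave $x_0$, $w$, $v^2$. If $PQ$ and $Q\ne 0$ are conserved and $P$ is a polynomial, then $P$ is conserved. We use four conditions: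

* (L3) $\rho(X,X)$ is conserved;
* (L5) $\operatorname{tr}R_X^2$ is conserved;
* (L6) $\operatorname{tr}R_X^3$ is conserved;
* (L7) $32\operatorname{tr}R_X^3-9\operatorname{tr}R_X'^2$ is conserved.

**Definition.** Let $\Sigma$ be an oriented surface of constant curvature $\kappa$, $\alpha$ a 1-form on it with $d\alpha=2c\,\mathrm{vol}_\Sigma$, and $\eta=dt+\alpha$ on $\Sigma\times\mathbb R$. Then $N(\kappa,c)$ is the local model with metric $\pi^*g_\Sigma+\eta^2$.

Section 1 treated $\mathbb R\times N(0,c)$. Let $\alpha,\alpha_1$ be two such 1-forms and $\varphi$ a local isometry of $\Sigma$ with $\varphi^*\mathrm{vol}_\Sigma=\epsilon\,\mathrm{vol}_\Sigma$, $\epsilon=\pm1$. Then $\varphi^*\alpha_1-\epsilon\alpha$ is closed, hence locally $dh$, and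
$$(q,t)\mapsto(\varphi(q),\,\epsilon t-h(q)+\text{const})\quad\text{pulls }\eta_1=dt+\alpha_1\text{ back to }\epsilon\,dt-dh+\varphi^*\alpha_1=\epsilon\eta. \tag{2.1}$$
With $\epsilon=1$ this shows that $N(\kappa,c)$ depends only on $(\kappa,c)$ up to local isometry and is locally homogeneous.

**Theorem 1.** Let $(M^4,g)$ be a D'Atri space or a C-space. Then either $M$ is locally symmetric, or there are constants $c\neq0$, $\kappa\ne4c^2$ such that every point has a neighborhood isometric to an open subset of $\mathbb R\times N(\kappa,c)$. In particular $M$ is locally homogeneous.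

**Theorem 2.** Let $(M^4,g)$ satisfy (L3) and (L5). Then either the conclusion of Theorem 1 holds, or (after passing to the orientation cover) $M$ is Einstein and half conformally flat with $|W|$ constant. In the latter case each one of (L6), (L7) forces $\nabla R=0$.

So both questions have the answer yes. Section 3 shows that Theorem 2 implies Theorem 1; the rest proves Theorem 2.

## 3. From Jacobi fields to (L3), (L5), (L6), (L7)

**C-spaces satisfy (L3), (L5), (L6).** Since $R_XX=0$, the traces of $R_X,R_X^2,R_X^3$ are power sums of the eigenvalues of $R_X$ on $X^\perp$.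

**D'Atri spaces satisfy (L3), (L5), (L7).** The purpose of this step is to read the evenness of the volume density as identities for $R$. Let $\gamma$ be a unit speed geodesic. In a parallel frame of $\gamma'^\perp$ let $R(r)=R_{\gamma'(r)}$ and let $D$ solve $D''+RD=0$, $D(0)=0$, $D'(0)=1$. Then $\det D=r^3\theta$. Put $U=D'D^{-1}$, so $\operatorname{tr}U=(\ln r^3\theta)'$ and $U'+U^2+R=0$. The D'Atri property says $\theta(\exp ru)=\theta(\exp(-ru))$, so $\operatorname{tr}U=\frac3r+(\ln\theta)'$ has no even powers of $r$. Write the Taylor expansions $R=\sum R_kr^k/k!$, $U=\frac1r+\sum_{k\ge1}u_kr^k$ (the coefficient of $r^{-1}$ in the Riccati equation shows that there is no constant term). The coefficient of $r^k$ gives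
$$(k+3)u_{k+1}=-\frac{R_k}{k!}-\sum_{i+j=k}u_iu_j .\tag{3.1}$$
Hence
$$u_1=-\tfrac{R_0}3,\quad u_2=-\tfrac{R_1}4,\quad u_3=-\tfrac{R_2}{10}-\tfrac{R_0^2}{45},\quad u_4=-\tfrac{R_3}{36}-\tfrac{R_0R_1+R_1R_0}{72},$$
$$8u_6=-\tfrac{R_5}{120}-(u_1u_4+u_4u_1)-(u_2u_3+u_3u_2).$$
The identities $\operatorname{tr}u_2=\operatorname{tr}u_4=\operatorname{tr}u_6=0$ hold at every point of every geodesic, so we may differentiate their consequences along $\gamma$.

First, $\operatorname{tr}u_2=0$ means $\operatorname{tr}R_1=0$, which is (L3); therefore $\operatorname{tr}R_k=0$ for all $k\ge1$. Next, $\operatorname{tr}u_4=0$ gives $\operatorname{tr}R_0R_1=0$, which is (L5). Differentiating $\operatorname{tr}RR'=0$ twice gives $\operatorname{tr}R_0R_3=-3\operatorname{tr}R_1R_2$. Finally $\operatorname{tr}u_6=0$ gives $\operatorname{tr}u_1u_4+\operatorname{tr}u_2u_3=0$, that is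
$$\tfrac1{108}\big(\operatorname{tr}R_0R_3+\operatorname{tr}R_0^2R_1\big)+\tfrac1{40}\operatorname{tr}R_1R_2+\tfrac1{180}\operatorname{tr}R_0^2R_1=0 .$$
Multiplying by $1080$ gives $16\operatorname{tr}R_0^2R_1+10\operatorname{tr}R_0R_3+27\operatorname{tr}R_1R_2=0$, hence $16\operatorname{tr}R_0^2R_1-3\operatorname{tr}R_1R_2=0$. Since $(32\operatorname{tr}R^3-9\operatorname{tr}R'^2)'=6(16\operatorname{tr}R^2R'-3\operatorname{tr}R'R'')$, this is (L7).

**(L3) implies that $s$ is constant and $g$ is analytic.** Analyticity will let us work on one small open set. (L3) reads $\nabla_c\rho_{ab}+\nabla_a\rho_{bc}+\nabla_b\rho_{ca}=0$. Tracing over $b,c$ gives $2\operatorname{div}\rho+ds=0$; with the contracted Bianchi identity $\operatorname{div}\rho=\frac12ds$ we get $ds=0$ and $\operatorname{div}\rho=0$. Apply $\nabla^c$: in $\Delta\rho_{ab}+\nabla^c\nabla_a\rho_{bc}+\nabla^c\nabla_b\rho_{ca}=0$ commute the derivatives in the last two terms and use $\operatorname{div}\rho=0$. This gives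 $\Delta\rho=Rm*\rho$, a bilinear expression in curvature and $\rho$. In harmonic coordinates $\rho_{ij}=-\frac12g^{kl}\partial_k\partial_lg_{ij}+Q(g,\partial g)$, so there $g$ solves
$$-\tfrac12g^{kl}g^{pq}\partial_k\partial_l\partial_p\partial_qg_{ij}+P(g,\partial g,\partial^2g,\partial^3g)=0$$
with $P$ analytic. Its principal symbol is $-\frac12|\zeta|^4$ times the identity, so the system is elliptic, and Morrey's theorem says that $g$ is analytic in harmonic coordinates. A harmonic coordinate function, written in another harmonic chart, solves the elliptic equation $\Delta_gy=0$ with analytic coefficients, so transition maps are analytic.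

**Working convention.** (L3) and (L5) are assumed throughout. It suffices to find one nonempty open set $U$ on which $\nabla R=0$ or a certain structure holds; Section 12 spreads this over $M$. We take $U$ to be a small oriented ball and shrink it finitely often: a continuous function or tensor either vanishes identically on $U$, or is nowhere zero after shrinking. In the same way eigenvalue multiplicities become constant and eigenframes smooth.

## 4. Quaternion frames on a Euclidean four-space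

**The frames.** Identify $T_pM=\mathbb H$ compatibly with metric and orientation. Let $I_1,I_2,I_3$ be left and $I'_1,I'_2,I'_3$ right multiplication by $i,j,k$. Then $I_1I_2=I_3$ and $I_2'I_1'=I_3'$ (cyclic), and $I_iI_j'=I_j'I_i$. Hence $[I_k,I_l]=2\epsilon_{klm}I_m$ and $[I'_j,I'_m]=-2\epsilon_{jmn}I'_n$. We identify vectors with covectors, and a 2-form $\alpha$ with the skew endomorphism $a$ for which $\alpha(X,Y)=\langle aX,Y\rangle$. The forms $\omega_i\leftrightarrow I_i$, $\omega_j'\leftrightarrow I_j'$ are orthogonal frames of $\Lambda^+$ and $\Lambda^-$ of length $\sqrt2$; with $e_0,\dots,e_3=1,i,j,k$,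
$$\omega_1=e^{01}+e^{23},\qquad\omega_1'=e^{01}-e^{23}\qquad\text{(cyclic)}.$$
Since $SO(4)\to SO(3)\times SO(3)$ is onto, all positively oriented orthogonal frames of length $\sqrt2$ arise this way. So near a point we may choose smooth frames of $\Lambda^\pm$ as convenient. The sixteen endomorphisms $1,I_i,I_j',I_iI_j'$ form a basis of $\operatorname{End}T$, and the $I_iI_j'$ are an orthogonal basis of the traceless symmetric ones, with $(I_iI_j')^2=1$, $|I_iI_j'|^2=4$.

**Alternation.** For $N\in\operatorname{End}T$ let $\mathrm{Alt}(N)=N-N^T$, i.e. $\mathrm{Alt}(N)(X,Y)=\langle NX,Y\rangle-\langle NY,X\rangle$. With $(\nabla\alpha)X=\nabla_X\alpha$ we have $d\alpha=\mathrm{Alt}(\nabla\alpha)$, and $\mathrm{Alt}(V\mapsto\langle\alpha,V\rangle\beta)=\alpha\wedge\beta$. For $N=\nu+\sum N_{lj}I_lI_j'+\sum b_lI_l+\sum b_j'I_j'$,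
$$\mathrm{Alt}(I_kN)=2\nu I_k-2\sum_jN_{kj}I_j'+\sum_lb_l[I_k,I_l],\qquad\mathrm{Alt}(I_j'N)=2\nu I_j'-2\sum_lN_{lj}I_l+\sum_mb_m'[I_j',I_m'].\tag{4.1}$$
Indeed $I_kI_lI_j'$ with $l\ne k$, $I_kI_k$ and $I_kI_j'$ are symmetric, while $I_kI_kI_j'=-I_j'$ and $I_kI_l$ $(l\neq k)$ are skew. The second formula is similar.

**Wedge rules.** We have
$$X\wedge\omega_j=-{*}I_jX,\quad X\wedge\omega_j'={*}I_j'X,\quad(X\wedge Y)_+=\tfrac12\sum_c\langle I_cX,Y\rangle\omega_c,\quad(X\wedge Y)_-=\tfrac12\sum_c\langle I'_cX,Y\rangle\omega'_c.\tag{4.2}$$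
For the first two take $X=e_0$, $j=1$: $e^0\wedge\omega_1=e^{023}$, $e^0\wedge\omega_1'=-e^{023}$, and $*e^1=-e^{023}$. Both sides are $SO(4)$-equivariant and the orbit of this case spans, so they agree always. The last two follow from $\langle X\wedge Y,\omega_c\rangle=\langle I_cX,Y\rangle$ and $|\omega_c|^2=2$.

Since $I_c'$ commutes with $I_k$, the second projection obeys
$$(I_kX\wedge I_kY)_-=(X\wedge Y)_-,\quad(I_kX\wedge Y)_-=-(X\wedge I_kY)_-,\quad(I_1X\wedge I_2Y)_-=-(X\wedge I_3Y)_-,\quad(I_2X\wedge I_1Y)_-=(X\wedge I_3Y)_-\tag{4.3}$$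
(the last two cyclic), and $(X\wedge I_kY)_-$ is symmetric in $X,Y$. "Row $k$" of an endomorphism $N$ means the 2-form $\sum_jN_{kj}\omega_j'$. The coefficients of $X\otimes X$ are $\frac14\langle I_kI_j'X,X\rangle$, so
$$\text{row }k\text{ of }X\otimes X\text{ is }\tfrac14\sum_j\langle I_kI_j'X,X\rangle\omega_j'=-\tfrac12(X\wedge I_kX)_-.\tag{4.4}$$

**The hat of a traceless symmetric tensor.** Given a unit vector $e_0$, put $e_i=I_ie_0$, $e_j'=I_j'e_0$. If we identify $e_0$ with $1\in\mathbb H$, then $I_i$ is left multiplication by $e_i$ and $I_j'$ right multiplication by $e_j'$; $(e_i)$ and $(e_j')$ are positively oriented orthonormal bases of $e_0^\perp$. For $S=\sum S_{ij}I_iI_j'$ let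
$$\hat S=\sum S_{ij}\,e_i\otimes e_j'\in\operatorname{End}(e_0^\perp),\qquad\hat Sv=\sum S_{ij}e_i\langle e_j',v\rangle,$$
which does not depend on the frames. Then for $v,w\perp e_0$
$$S(e_0,e_0)=-\operatorname{tr}\hat S,\quad S(v,w)=\operatorname{tr}\hat S\,\langle v,w\rangle-\langle\hat Sv,w\rangle-\langle v,\hat Sw\rangle,\quad S(e_0,\cdot)|_{e_0^\perp}=0\ \text{ if }\hat S=\hat S^T.\tag{4.5}$$
To see this use $I_iw=-\langle e_i,w\rangle e_0+e_i\times w$ and $I_j'v=-\langle v,e_j'\rangle e_0+v\times e_j'$. First, $\langle I_iI_j'e_0,e_0\rangle=-\langle e_j',e_i\rangle$. Next, $S(e_0,v)=\sum S_{ij}\langle e_i\times e_j',v\rangle$, which vanishes if $\hat S$ is symmetric. Finally $S(v,w)=-\sum S_{ij}\langle I_j'v,I_iw\rangle$, with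
$$\langle v\times e_j',e_i\times w\rangle=\langle v,e_i\rangle\langle e_j',w\rangle-\langle v,w\rangle\langle e_j',e_i\rangle .$$
For example, $\hat S=\mathrm{id}$ belongs to $S=g-4e_0\otimes e_0$. Contraction with $e_0$ is injective on $\Lambda^-$ and maps $\omega_j'\mapsto e_j'$, so
$$\text{row }k\text{ of }S\ \mapsto\ \hat S^Te_k,\qquad(e_0\wedge e_k)_-\ \mapsto\ \tfrac12e_k.\tag{4.6}$$

## 5. The curvature triple $(A,B,F)$

**Definition.** The curvature operator is $\langle\mathcal R(X\wedge Y),Z\wedge W\rangle=\langle R(X,Y)W,Z\rangle$ (the identity on the unit sphere). Let $E=\rho-\frac s4g=\sum F_{ij}I_iI_j'$. Let $A,B$ be the symmetric traceless $3\times3$ matrices for which $2A,2B$ represent $W^\pm$ in the frames $\omega_i$, $\omega_j'$, and put $\mathsf M=2A+\frac s{12}$.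

As a skew endomorphism $\mathcal R(X\wedge Y)$ is $-R(X,Y)$. The Ricci part of $\mathcal R$ is $X\wedge Y\mapsto\frac12(EX\wedge Y+X\wedge EY)$, i.e. $\omega\mapsto\frac12(E\omega+\omega E)$. Since $I_iI_k+I_kI_i=-2\delta_{ik}$, it sends $\omega_k\mapsto-\sum_jF_{kj}\omega_j'$ and likewise $\omega_j'\mapsto-\sum_iF_{ij}\omega_i$. So
$$\mathcal R\omega_i=\sum_j\mathsf M_{ij}\omega_j-\sum_jF_{ij}\omega_j',\qquad\mathcal R\omega'_j=\sum_l\big(2B+\tfrac s{12}\big)_{jl}\omega_l'-\sum_iF_{ij}\omega_i .$$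

*Example.* On a product of surfaces of curvatures $K_1$ (directions $e_0,e_1$) and $K_2$ (directions $e_2,e_3$), $\mathcal R\omega_1=K_1e^{01}+K_2e^{23}=\frac12(K_1+K_2)\omega_1+\frac12(K_1-K_2)\omega_1'$ and $\mathcal R\omega_2=\mathcal R\omega_3=0$. With $s=2(K_1+K_2)$ this gives $A=B=\frac{K_1+K_2}{12}\operatorname{diag}(2,-1,-1)$ and $F=\operatorname{diag}(-\frac12(K_1-K_2),0,0)$. As a check, $I_1I_1'e_0=-e_0$, so $E(e_0,e_0)=\frac12(K_1-K_2)=K_1-\frac s4$.

**Connection forms.** Write $\nabla\omega_1=\theta_3\omega_2-\theta_2\omega_3$ and $\Omega_1=d\theta_1+\theta_2\wedge\theta_3$ (cyclic), and use primes for the same conventions on $\Lambda^-$. Then $d^\nabla\nabla\omega_1=\Omega_3\omega_2-\Omega_2\omega_3$. On the other hand this is $[R(X,Y),I_1]$; if $R(X,Y)$ has $\Lambda^+$ part $\sum r_cI_c$ it equals $2r_3I_2-2r_2I_3$. So $\Omega_c=2r_c$, and since $\mathcal R(X\wedge Y)=-R(X,Y)$, $\Omega_c=-\mathcal R\omega_c$. On $\Lambda^-$ the commutators have the opposite sign,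 so $\Omega_c'=\mathcal R\omega_c'$. Hence
$$\Omega_i=-\sum_j\mathsf M_{ij}\omega_j+\sum_jF_{ij}\omega_j',\qquad\Omega'_j=\sum_l\big(2B+\tfrac s{12}\big)_{jl}\omega_l'-\sum_iF_{ij}\omega_i.\tag{5.1}$$

**Mirror principle.** Reversing the orientation replaces $(I,I',\omega,\omega',A,B,F,\theta,\theta')$ by $(-I',-I,-\omega',-\omega,B,A,F^T,\theta',\theta)$ and $\hat S$ by $\hat S^T$. This respects $I_1I_2=I_3$, $I_2'I_1'=I_3'$, since $(-I_1')(-I_2')=-I_3'$ and $(-I_2)(-I_1)=-I_3$. It turns the first half of (5.1) into the second. Each statement about $A$ thus has a mirror statement about $B$.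

**Jacobi operators.** With $u_i=I_iX$ and $u_j'=I_j'X$,
$$R_X=\sum\big(A_{ij}+\tfrac s{24}\delta_{ij}\big)u_i\otimes u_j+\sum\big(B_{ij}+\tfrac s{24}\delta_{ij}\big)u_i'\otimes u_j'-\tfrac12\sum F_{ij}(u_i\otimes u_j'+u_j'\otimes u_i).\tag{5.2}$$
Indeed $\langle R_XY,Y\rangle=\langle\mathcal R(Y\wedge X),Y\wedge X\rangle$ with $Y\wedge X=-\frac12\sum\langle Y,u_c\rangle\omega_c-\frac12\sum\langle Y,u_c'\rangle\omega_c'$, and $|\omega_c|^2=2$.

**Components of derivatives.** $A,B,F$ are sections of $\Lambda^+\otimes\Lambda^+$, $\Lambda^-\otimes\Lambda^-$, $\Lambda^+\otimes\Lambda^-$. By $\nabla A_{ij}$ we mean the vector with $\langle\nabla A_{ij},V\rangle=(\nabla_VA)_{ij}$; it includes the rotation of the frame. For a section $\xi$ of $T\otimes\Lambda^+$ with components $\xi_i$, $\nabla\xi_i$ is the endomorphism $V\mapsto(\nabla_V\xi)_i$, and viewing $\xi$ as a $\Lambda^+$-valued 1-form, $(d^\nabla\xi)_i=\mathrm{Alt}(\nabla\xi_i)$. Since $\sum I_i\otimes\omega_i$ and $\sum I_j'\otimes\omega_j'$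 are parallel, $\nabla$ commutes with operations such as $\xi_i\mapsto I_j'\xi_i$ or $\sum_jI_jY_{ij}$. If $A=\operatorname{diag}(a_i)$, put
$$d_1=a_2-a_3,\qquad d_2=a_3-a_1,\qquad d_3=a_1-a_2 .$$
Then
$$\nabla A_{ii}=da_i,\quad\nabla A_{12}=d_3\theta_3\ \text{(cyclic)};\qquad(R\cdot A)_{ii}=0,\quad(R\cdot A)_{12}=d_3\Omega_3\ \text{(cyclic)},\tag{5.3}$$
where $R\cdot A=d^\nabla\nabla A$. For the $(1,2)$ component of $\nabla A$, $\omega_1\otimes\nabla\omega_1$ contributes $a_1\theta_3$ and $\nabla\omega_2\otimes\omega_2$ contributes $-a_2\theta_3$; the curvature acts in the same way with $\Omega$ for $\theta$. For $F$ the same rule gives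
$$(R\cdot F)_{ij}=(d^\nabla\nabla F)_{ij}=\sum\epsilon_{ikh}\Omega_kF_{hj}+\sum\epsilon_{jkh}\Omega'_kF_{ih}.\tag{5.4}$$

**Second Bianchi identity** ($s$ constant). The form $\sum_k\mathcal R\omega_k\otimes\omega_k$ is, up to sign and identification, the curvature of $\Lambda^+$, so it is $d^\nabla$-closed: $\sum_j\nabla\mathsf M_{kj}\wedge\omega_j=\sum_j\nabla F_{kj}\wedge\omega_j'$. By (4.2),
$$2\sum_jI_j\nabla A_{ij}+\sum_jI_j'\nabla F_{ij}=0.\tag{5.5}$$

**Structure equations.** (i) If $\theta_k=\frac12I_kp_k$ for $k=1,2,3$, then (and cyclically)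
$$\Omega_3=\tfrac12\mathrm{Alt}(I_3\nabla p_3)+\tfrac14\big(I_2p_2\wedge I_1p_3-I_1p_1\wedge I_2p_3+I_1p_1\wedge I_2p_2\big).\tag{5.6}$$
(ii) If $\theta_1=\frac12I_1p$, $\theta_2=\frac12I_2p$, with $\theta_3$ arbitrary, then
$$\Omega_1=\tfrac12\mathrm{Alt}(I_1\nabla p)-\tfrac14I_2p\wedge I_3p,\qquad\Omega_2=\tfrac12\mathrm{Alt}(I_2\nabla p)-\tfrac14I_3p\wedge I_1p.\tag{5.7}$$
Proof. From $\nabla I_3=\theta_2\otimes I_1-\theta_1\otimes I_2$ we get $d(I_3p_3)=\mathrm{Alt}(I_3\nabla p_3)+\theta_2\wedge I_1p_3-\theta_1\wedge I_2p_3$. Take half of this, add $\theta_1\wedge\theta_2$, and insert the $\theta$'s. For (ii), $d\theta_1=\frac12[\mathrm{Alt}(I_1\nabla p)+\theta_3\wedge I_2p-\theta_2\wedge I_3p]$, and adding $\theta_2\wedge\theta_3=-\frac12\theta_3\wedge I_2p$ cancels $\theta_3$. Similarly $d\theta_2=\frac12[\mathrm{Alt}(I_2\nabla p)+\theta_1\wedge I_3p-\theta_3\wedge I_1p]$ and $\theta_3\wedge\theta_1=\frac12\theta_3\wedge I_1p$. $\square$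

## 6. Solving (L3) at a point, and what (L3) does not see

**Lemma 1.** (L3) holds iff $s$ is constant and
$$\nabla F_{ij}=-\tfrac12(I_j'\xi_i+I_i\xi_j')\tag{6.1}$$
with vectors satisfying $\sum I_i\xi_i=0=\sum I_j'\xi_j'$. These are unique, so $\xi,\xi'$ are smooth sections of $T\otimes\Lambda^\pm$. Then
$$\sum_jI_j\nabla A_{ij}=-\tfrac34\xi_i,\qquad\sum_jI_j'\nabla B_{ij}=-\tfrac34\xi_i'.\tag{6.2}$$

*Proof.* (L3) means that $s$ is constant (Section 3) and $\nabla E$ lies in the kernel of the symmetrization $T\otimes S^2_0T\to S^3T$. We first find the dimension of this kernel. The symmetrization is onto. Indeed, $S^3T$ is the sum of two non-isomorphic irreducible $O(4)$-modules, the harmonic cubics and $|v|^2T$. The image is invariant and contains the cubic $v\mapsto\langle X,v\rangle^3-\frac14|X|^2|v|^2\langle X,v\rangle$. Its Laplacian is $(6-3)|X|^2\langle X,v\rangle\ne0$, so its component in $|v|^2T$ is nonzero; its harmonic part is nonzero because $\langle X,v\rangle^3$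 is not divisible by $|v|^2$. So the kernel has dimension $4\cdot9-20=16$.

Next we exhibit it. Let $Y_{ij}=-\frac12I_j'\xi_i$ with $\sum I_i\xi_i=0$; these form an $8$-dimensional family. Since $\sum_jI_j'X\otimes I_j'X=|X|^2-X\otimes X$,
$$\sum\langle Y_{ij},X\rangle\langle I_iI_j'X,X\rangle=-\tfrac12\sum\langle\xi_i,I_j'X\rangle\langle I_j'X,I_iX\rangle=-\tfrac12|X|^2\sum\langle\xi_i,I_iX\rangle=\tfrac12|X|^2\Big\langle\sum I_i\xi_i,X\Big\rangle=0.$$
So this family lies in the kernel, and likewise $-\frac12I_i\xi_j'$ with $\sum I_j'\xi_j'=0$. They intersect trivially: if $I_j'\xi_i=I_i\xi_j'$ for all $i,j$, applying $I_iI_j'$ gives $I_i\xi_i=I_j'\xi_j'$ for all $i,j$; so all these vectors are equal, their sum over $i$ is $0$, and they vanish. Hence the two families together span the kernel, uniquely.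

Finally $\sum_jI_j'\nabla F_{ij}=\frac32\xi_i-\frac12I_i\sum_jI_j'\xi_j'=\frac32\xi_i$, and (5.5) gives the first half of (6.2). Under the mirror principle $(\xi,\xi')\to(-\xi',-\xi)$ by (6.1), which gives the second half. $\square$

**The conformally flat case.** If $A=B=0$ on an open set, then $\xi=\xi'=0$ by (6.2), so $\nabla F=0$ and $\nabla R=0$ there.

The natural plan is to use (L3) as one does in low dimensions, and to bring in (L5) as a supplement. Lemma 1 shows where it stops. If $F=0$, (L3) says only that $s$ is constant, and (6.2) is the Bianchi identity and nothing more. Add (L5): for unit $X$ the matrix $O=(\langle u_i,u_j'\rangle)$ is in $SO(3)$, in the basis $u_i$ of $X^\perp$ (5.2) reads $R_X=A+OBO^T+\frac s{12}$, and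
$$\operatorname{tr}R_X^2=|A|^2+|B|^2+\tfrac{s^2}{48}+2\operatorname{tr}(AOBO^T).$$
If also $B=0$, (L5) is equivalent to $|A|$ being constant, and $\operatorname{tr}A^3$ is untouched: here (L6) or (L7) has to enter (Section 7). If $A\ne0\ne B$, then (L5) says something about the combination of $\nabla A\otimes B$ and $A\otimes\nabla B$ in a quintic in $X$, and it is not visible how to extract $\nabla A$ alone. Section 8 extracts it, by letting $X$ be a complex null vector, where this quintic factors.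

**Case division.** If $A=B=0$ on some nonempty open set, $\nabla R=0$ there. Otherwise, choosing the orientation and shrinking, $A\ne0$ everywhere on $U$, and either $B\equiv0$ on $U$ (Section 7) or $B\ne0$ everywhere on $U$ (Sections 8–11).

## 7. One vanishing Weyl half: $B\equiv0$, $A\neq0$

By (6.2) $\xi'=0$, so $\nabla F_{ij}=-\frac12I_j'\xi_i$. Let $C=\operatorname{cof}F$, $C_{pq}=\frac12\epsilon_{pab}\epsilon_{qkh}F_{ak}F_{bh}$.

**Lemma 2.** (L3) and $B=0$ imply $AF=\frac s8F-\frac32C$.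

*Proof.* The idea is to compute $d^\nabla\nabla F$ twice. Write $N^i=\nabla\xi_i=\frac{\delta_i}4+\sum N^i_{lm}I_lI_m'+\sum b^i_lI_l+\sum\beta_{im}I_m'$. Differentiating $\sum I_i\xi_i=0$ gives $\sum_iI_iN^i=0$. Since $I_iI_l=\epsilon_{ilk}I_k-\delta_{il}$, its $I_kI_m'$- and $I_m'$-coefficients are
$$\beta_{km}=-\sum\epsilon_{ilk}N^i_{lm},\qquad\sum_iN^i_{im}=0.\tag{7.1}$$
By (4.1), $(d^\nabla\nabla F)_{ij}=-\frac12\mathrm{Alt}(I_j'N^i)=\sum_lN^i_{lj}\omega_l-\frac14\delta_i\omega_j'+\sum\epsilon_{jmn}\beta_{im}\omega_n'$. This equals (5.4) with $\Omega,\Omega'$ from (5.1).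

*The coefficient of $\omega_l$:* $N^i_{lj}=-\sum\epsilon_{ikh}\mathsf M_{kl}F_{hj}-\sum\epsilon_{jkh}F_{lk}F_{ih}$. The last sum is the $j$-th entry of the cross product of rows $l$ and $i$ of $F$, i.e. $\sum_p\epsilon_{lip}C_{pj}$. Insert this in (7.1). From $\sum_i\epsilon_{ilk}\epsilon_{iab}=\delta_{la}\delta_{kb}-\delta_{lb}\delta_{ka}$ the first term contributes $(\operatorname{tr}\mathsf M)F-\mathsf MF$ to $\beta$; from $\sum_{i,l}\epsilon_{ilk}\epsilon_{lip}=-2\delta_{kp}$ the second contributes $-2C$. With $\operatorname{tr}\mathsf M=\frac s4$,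
$$\beta=\tfrac s6F-2AF-2C .$$

*The coefficient of $\omega_n'$, $n\ne j$:* the left side is $\sum_m\epsilon_{jmn}\beta_{im}=-\sum_q\epsilon_{jnq}\beta_{iq}$. The right side is
$$\sum\epsilon_{ikh}F_{kn}F_{hj}+\tfrac s{12}\sum_h\epsilon_{jnh}F_{ih}=-\sum_q\epsilon_{jnq}C_{iq}+\tfrac s{12}\sum_q\epsilon_{jnq}F_{iq},$$
because the first sum is the $i$-th entry of the cross product of columns $n$ and $j$. So $\beta=C-\frac s{12}F$. Equating the two expressions for $\beta$ gives $2AF=\frac s4F-3C$. $\square$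

**Step 1: (L5) makes the Ricci eigenvalues constant.** For unit $X$ let $O=(\langle u_i,u_j'\rangle)\in SO(3)$, so $u_j'=\sum_iO_{ij}u_i$. In the basis $u_i$ of $X^\perp$, (5.2) reads $R_X=A+\frac s{12}-G_s$ with $G_s$ the symmetric part of $G=FO^T$. Put $q_P(X)=\sum P_{ij}\langle I_iX,I_j'X\rangle$, so that $\operatorname{tr}(PO^T)=q_P(X)$ for unit $X$, and $q_F=-E(X,X)$. Since $|G|=|F|$, $\operatorname{tr}G^2=(\operatorname{tr}G)^2-2\operatorname{tr}\operatorname{cof}G$ and $\operatorname{cof}G=CO^T$,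
$$\operatorname{tr}G_s^2=\tfrac12|G|^2+\tfrac12\operatorname{tr}G^2=\tfrac12|F|^2+\tfrac12q_F^2-q_C .$$
Also $\operatorname{tr}(AG_s)=\operatorname{tr}(AFO^T)=q_{AF}$. By homogeneity, for all $X$,
$$\operatorname{tr}R_X^2=\tfrac12q_F^2-\big(2q_{AF}+q_C+\tfrac s6q_F\big)|X|^2+\big(|A|^2+\tfrac12|F|^2+\tfrac{s^2}{48}\big)|X|^4 .$$
By Lemma 2, $2q_{AF}+q_C=\frac s4q_F-2q_C$. As $q_F$, $|X|^2$ are conserved and $s$ is constant, (L5) says that $2q_C+(|A|^2+\frac12|F|^2)|X|^2$ is conserved.

To recognize $q_C$, suppose $F=\operatorname{diag}(f_i)$. Since $(I_iI_i')^2=1$ and $I_1I_1'I_2I_2'=-I_3I_3'$ (cyclic), $E^2=|F|^2-2\sum C_{ij}I_iI_j'$. Suitable frames make any $F$ diagonal, so this holds in general, and $E^2(X,X)=|F|^2|X|^2+2q_C$. Hence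
$$E(X,X)\quad\text{and}\quad E^2(X,X)+h|X|^2\quad\text{are conserved},\qquad h=|A|^2-\tfrac12|F|^2 .$$
Let $e_c$ be a smooth orthonormal eigenframe of $E$ with eigenvalues $\varepsilon_c$. For a conserved quadratic form that is diagonal in $(e_c)$ with entries $\mu_c$, the $(c,c,c)$ component of conservation says $e_c(\mu_c)=0$. The $(c,c,d)$ component, $c\ne d$, says $e_d(\mu_c)+2(\mu_c-\mu_d)k=0$ with $k=\langle\nabla_{e_c}e_c,e_d\rangle$. So $e_c(\varepsilon_c)=0$ and $e_c(\varepsilon_c^2+h)=0$, hence $e_c(h)=0$ for all $c$ and $dh=0$. Then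
$$e_d(\varepsilon_c)+2(\varepsilon_c-\varepsilon_d)k=0,\qquad2\varepsilon_ce_d(\varepsilon_c)+2(\varepsilon_c^2-\varepsilon_d^2)k=0 .$$
Subtracting $(\varepsilon_c+\varepsilon_d)$ times the first from the second, $(\varepsilon_c-\varepsilon_d)e_d(\varepsilon_c)=0$. If $\varepsilon_c\equiv\varepsilon_d$, then $e_d(\varepsilon_c)=e_d(\varepsilon_d)=0$ anyway. Hence all $\varepsilon_c$ are constant.

**Step 2: $F$ is parallel.** From the formula for $E^2$ we get $\operatorname{tr}E^2=4|F|^2$, $\operatorname{tr}E^3=-24\det F$, $\operatorname{tr}E^4=|E^2|^2=4|F|^4+16|C|^2$. So $|F|^2,|C|^2,(\det F)^2$, the elementary symmetric functions of the eigenvalues of $FF^T$, are constant. Choose a smooth positively oriented eigenframe $\omega_i$ of $FF^T$. Where the eigenvalue is nonzero, normalize $F^T\omega_i$ to get $\omega_i'$; these are mutually orthogonal. Complete them smoothly to a frame and change one sign if necessary to make it positively oriented. In these frames $F=\operatorname{diag}(f_i)$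 with constants $f_i$. So $0=df_i=\nabla F_{ii}=-\frac12I_i'\xi_i$, i.e. $\xi=0$ and $\nabla F=0$.

**Step 3: the rank of $F$.** If the rank is 3, Lemma 2 gives $A=\frac s8-\frac32\det F\,(FF^T)^{-1}$, which is parallel, so $\nabla R=0$. Rank 2 is impossible: with $f_3=0$ the $(3,3)$ entry of Lemma 2 reads $0=-\frac32f_1f_2$. If the rank is 1, $\omega_1\otimes\omega_1'$ is parallel, hence so is $\omega_1$: $\theta_2=\theta_3=0$ and $\Omega_2=\Omega_3=0$. By (5.1) $\mathsf M_{2l}=\mathsf M_{3l}=0$, so $\mathsf M=\operatorname{diag}(\frac s4,0,0)$ is parallel and $\nabla R=0$. If the rank is 0, $g$ is Einstein, $B=0$ and $|A|^2=h$ is constant. We continue with this last case.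

**Step 4: first-order equations in the Einstein case.** Here $F=0$, $\xi=0$ and $\sum_jI_j\nabla A_{ij}=0$. Let $A=\operatorname{diag}(a_i)$ and $\mathsf M_k=2a_k+\frac s{12}$, so $\Omega_k=-\mathsf M_k\omega_k$. With $X_k=d_kI_k\theta_k$, the equation $I_1da_1+I_2d_3\theta_3+I_3d_2\theta_2=0$, multiplied by $-I_1$, and its cyclic versions read
$$da_1=X_3-X_2\quad\text{(cyclic)}.\tag{7.2}$$
Let $\mathsf t=\operatorname{tr}A^3$. We show that $\mathsf t$ is constant under (L6), and also under (L7).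

**Step 5: (L6) implies $\mathsf t$ constant.** For unit $X$, $R_X=A+\frac s{12}$ on $X^\perp$, so $\operatorname{tr}R_X^3=\mathsf t+\frac s4|A|^2+3(\frac s{12})^3$. As $|A|$ and $s$ are constant, (L6) says $d\mathsf t=0$.

**Step 6: (L7) implies $\mathsf t$ constant.** We first compute $\Delta A$. Let $H_{ij}V=\nabla_V(\nabla A_{ij})$ be the components of $\nabla\nabla A$. Then $\operatorname{tr}H_{ij}=\Delta A_{ij}=:D_{ij}$, and the skew part of $H_{ij}$ is $\frac12(R\cdot A)_{ij}$ with $(R\cdot A)_{12}=-d_3\mathsf M_3\omega_3$ (cyclic), $(R\cdot A)_{ii}=0$. In $\sum_jI_jH_{1j}=0$ the traceless symmetric parts of the $H_{1j}$ do not contribute to the coefficient of $I_k$, which is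
$$\tfrac14D_{1k}-\tfrac12\epsilon_{23k}d_3\mathsf M_3-\tfrac12\epsilon_{32k}d_2\mathsf M_2=0 .$$
So $D_{12}=D_{13}=0$ and
$$D_{11}=2(d_3\mathsf M_3-d_2\mathsf M_2)=2\big(2a_1(a_2+a_3)-4a_2a_3+\tfrac s4a_1\big)=\tfrac s2a_1-12a_1^2+4|A|^2,$$
using $a_2+a_3=-a_1$ and $a_2a_3=a_1^2-\frac12|A|^2$. Cyclically,
$$\Delta A=\tfrac s2A-12\big(A^2-\tfrac13|A|^2\big),\qquad|\nabla A|^2=-\langle A,\Delta A\rangle=12\mathsf t-\tfrac s2|A|^2,$$
the latter from $\Delta|A|^2=0$.

Now let $G_{ab}=\langle\nabla_aA,\nabla_bA\rangle$. Commuting derivatives,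
$$\operatorname{div}G=\langle\Delta A,\nabla A\rangle+\tfrac12d|\nabla A|^2+\sum_a\langle\nabla_aA,R(e_a,\cdot)A\rangle .$$
Since $\langle A,\nabla A\rangle=0$ and $\operatorname{tr}\nabla A=0$, the first term is $-12\langle A^2,\nabla A\rangle=-4d\mathsf t$. The second is $6d\mathsf t$. The third is
$$\sum_{ij}(R\cdot A)_{ij}(\nabla A_{ij},\cdot)=2\sum_k(-d_k\mathsf M_k)\,\omega_k(d_k\theta_k,\cdot)=-2\sum_kd_k\mathsf M_kX_k .$$
By (7.2), $\sum d_kX_k=\sum a_ida_i=\frac12d|A|^2=0$. Also $\sum a_i^2da_i=\sum_k d_k(-a_k)X_k$, since for instance the coefficient of $X_1$ is $a_2^2-a_3^2=d_1(a_2+a_3)=-d_1a_1$. So $d\mathsf t=-3\sum d_ka_kX_k$. With $\mathsf M_k=2a_k+\frac s{12}$ the third term is $-4\sum d_ka_kX_k=\frac43d\mathsf t$. Altogether $\operatorname{div}G=\frac{10}3d\mathsf t$.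

By (5.2), $\operatorname{tr}R_X'^2=|X|^4G(X,X)$ and $\operatorname{tr}R_X^3=|X|^6(\mathsf t+\text{const})$. So (L7) says that $K=32\mathsf tg-9G$ plus a constant multiple of $g$ is a conserved quadratic form. Tracing the conservation law, $2\operatorname{div}K+d\operatorname{tr}K=0$. But $\operatorname{div}K=(32-30)d\mathsf t$ and $d\operatorname{tr}K=(128-9\cdot12)d\mathsf t=20\,d\mathsf t$. So $24\,d\mathsf t=0$.

**Step 7: constant eigenvalues imply $\nabla A=0$.** Under (L6) or (L7) $\operatorname{tr}A$, $|A|^2$, $\operatorname{tr}A^3$ are constant, so the $a_i$ are constant and by (7.2) $X_1=X_2=X_3=:\lambda$ (a vector field used in this step only). If some $d_k=0$ then $\lambda=X_k=0$. If $\lambda\equiv0$, all $d_k\theta_k=0$ and $\nabla A=0$ by (5.3). Suppose, after shrinking, that all $d_k\ne0$ and $\lambda\ne0$ everywhere; we derive a contradiction.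

From $\lambda=d_kI_k\theta_k$ we get $\theta_k=\frac12f_kI_k\lambda$ with constants $f_k=-2/d_k$. Put $\ell=|\lambda|$, $e_0=\lambda/\ell$, $\nabla\lambda=\frac\delta4+L+B_++B_-$ with $L$ traceless symmetric and $B_\pm$ skew in $\Lambda^\pm$, $\Pi=d_1d_2d_3$ and $c_3=f_1f_2-f_3(f_1+f_2)$ (cyclic). Choose the frame of $\Lambda^-$ with $e_k'=e_k$, so $e_1\wedge e_2=\frac12(\omega_3-\omega_3')$. Then (5.6) with $p_k=f_k\lambda$ gives
$$-\mathsf M_3\omega_3=\Omega_3=\tfrac12f_3\mathrm{Alt}(I_3\nabla\lambda)+\tfrac14c_3\ell^2e_1\wedge e_2 .$$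
We read this with (4.1). The terms $[I_k,B_+]$ must vanish for all $k$, so $B_+=0$. The remaining coefficients are
$$-\mathsf M_k=\tfrac14f_k\delta+\tfrac18c_k\ell^2,\qquad0=-f_kL_{kj}-\tfrac18c_k\ell^2\delta_{kj} .$$
Since $\sum d_k=0$, $c_3=\frac4\Pi(d_3-d_2-d_1)=\frac{8d_3}\Pi$, and cyclically $c_k=8d_k/\Pi$. So $\hat L=\operatorname{diag}\big(\frac{d_k^2\ell^2}{2\Pi}\big)$. Next, $\mathsf M_1-\mathsf M_2=2d_3$ and $f_1-f_2=2(d_1-d_2)d_3/\Pi$, so the difference of the first equations for $k=1,2$, multiplied by $2\Pi/d_3$, is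
$$(d_1-d_2)\Big(\delta+\frac{2\ell^2}{d_3}\Big)=-4\Pi\quad\text{(cyclic)}.$$
As $\Pi\ne0$, the $d_k$ are distinct. Comparing two of these equations, first $\ell^2$ and then $\delta$ are constant. So $0=\frac12d\ell^2=(\nabla\lambda)^T\lambda=\frac\delta4\lambda+L\lambda-B_-\lambda$. Its component along $\lambda$ gives, by (4.5), $\delta=4\operatorname{tr}\hat L=2\ell^2\sum d_k^2/\Pi$. Inserting this,
$$\ell^2(d_1-d_2)\Big(\sum_kd_k^2+d_1d_2\Big)=-2\Pi^2\quad\text{(cyclic)}.$$
Since $\sum d_k^2+d_id_j>0$, we get $d_1<d_2<d_3<d_1$, a contradiction. So $\nabla A=0$ and $\nabla R=0$.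

**Result for $B\equiv0$.** (L3) and (L5) give $\nabla R=0$ on a nonempty open set, or $U$ is Einstein and half-flat with $|W|$ constant. If moreover (L6) or (L7) holds, $\nabla R=0$ on a nonempty open set.

## 8. Null vectors turn (L5) into a factorization

Now $A\neq0\ne B$ on $U$. Extend all polynomials to complex $X\in T\otimes\mathbb C$.

**Null vectors.** $T\otimes\mathbb C=\mathbb H\otimes\mathbb C=\mathrm{Mat}_2(\mathbb C)=S_+\otimes S_-$ with $|X|^2=\det X$. Left multiplications act on $S_+=\mathbb C^2$, right ones on $S_-=\mathbb C^2$. The null vectors are the matrices of rank $\le1$, $X=\psi\otimes\psi'$. Since $\psi\psi'^T+\phi\phi'^T=[\psi,\phi][\psi',\phi']^T$, we have $2\langle\psi\otimes\psi',\phi\otimes\phi'\rangle=\det[\psi,\phi]\det[\psi',\phi']$. Hence for null $X$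
$$\langle I_iX,I_j'X\rangle=z_iz_j',\qquad z_i(\psi)=\det[I_i\psi,\psi],\quad z_j'(\psi')=\tfrac12\det[\psi',I_j'\psi'] .\tag{8.1}$$
The $I_i$ span all traceless matrices on $S_+$, and no $\psi\ne0$ is an eigenvector of all of these; so $z(\psi)\ne0$ for $\psi\ne0$, and likewise $z'(\psi')\neq0$ for $\psi'\ne0$.

For real $X$ we have $\sum_iI_iX\langle I_iX,v\rangle+X\langle X,v\rangle=|X|^2v$; this is polynomial in $X$, so for null $X$ the left side vanishes. With $v=I_j'X$ (which is orthogonal to $X$) and $z_j'\ne0$ it gives $I_zX=0$, where $I_z=\sum z_iI_i$. In the same way $I'_{z'}X=0$. Hence $I_z\psi=0$, and as $I_z^2=-z\cdot z$, we get $z\cdot z=0$; similarly $z'\cdot z'=0$. For $z=z(\psi)\ne0$ the matrix $I_z$ is nilpotent and nonzero on $S_+$, so on $T\otimes\mathbb C$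
$$\ker I_z=\operatorname{Im}I_z=\psi\otimes S_- .\tag{8.2}$$
A nilpotent $2\times2$ matrix killing $\psi$ is of the form $\phi\mapsto\kappa\det[\psi,\phi]\psi$. So the null $w$ with $I_wX=0$, $X=\psi\otimes\psi'\ne0$, are exactly the multiples of $z(\psi)$. Conversely each null $w\ne0$ gives a nonzero nilpotent $I_w$, with kernel spanned by some $\psi$; so $w$ is a multiple of $z(\psi)$, and after rescaling $\psi$ we have $w=z(\psi)$. Thus $z$ maps onto the null cone of $\mathbb C^3$, and so does $z'$.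

*Example.* Let $X=e_0+\sqrt{-1}\,e_1$. Then $u_1=-\sqrt{-1}X$, $u_2=e_2-\sqrt{-1}e_3$, $u_3=\sqrt{-1}u_2$, $u_1'=-\sqrt{-1}X$, $u_2'=e_2+\sqrt{-1}e_3$, $u_3'=-\sqrt{-1}u_2'$. The products $\langle u_i,u_j'\rangle$ are $z_iz_j'$ with $z=(0,1,\sqrt{-1})$, $z'=(0,2,-2\sqrt{-1})$, and indeed $I_zX=u_2+\sqrt{-1}u_3=0$.

**Traces at null vectors.** For null $X$: $\langle u_i,u_j\rangle=\delta_{ij}|X|^2=0$, $\langle u_i',u_j'\rangle=0$, $\langle u_i,u_j'\rangle=z_iz_j'$. Take two endomorphisms of the form (5.2), with data $(\alpha,\beta,\phi)$ and $(\tilde\alpha,\tilde\beta,\tilde\phi)$ in place of $(A+\frac s{24},B+\frac s{24},F)$. The trace of their product at null $X$ is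
$$\alpha(z,z)\tilde\beta(z',z')+\tilde\alpha(z,z)\beta(z',z')+\tfrac12\phi(z,z')\tilde\phi(z,z'),$$
as all other pairings contain a factor $\langle u_i,u_k\rangle$ or $\langle u_j',u_l'\rangle$; multiples of $\delta_{ij}$ in $\alpha,\beta$ do not contribute. $R_X'$ has data $(\nabla_XA,\nabla_XB,\nabla_XF)$. Also $E(X,X)=-F(z,z')$, and $(\nabla_XE)(X,X)=-(\nabla_XF)(z,z')=0$ by (L3). (L5) says $\operatorname{tr}R_XR_X'=0$ for all real, hence all complex $X$. On null $X$ the $F$-terms drop out and it reads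
$$(\nabla_XA)(z,z)\,B(z',z')+A(z,z)\,(\nabla_XB)(z',z')=0 .\tag{8.3}$$

**The factorization.** As polynomials in $(\psi,\psi')$ the four factors have bidegrees $(5,1)$, $(0,4)$, $(4,0)$, $(1,5)$. We have $A(z,z)\not\equiv0$: a quadratic form vanishing on the null cone is a multiple of $z\cdot z$, while $A$ is traceless and nonzero. Likewise $B(z',z')\not\equiv0$. One depends only on $\psi$, the other only on $\psi'$, so they are coprime. Hence $A(z,z)$ divides $(\nabla_XA)(z,z)$. The quotient has bidegree $(1,1)$: it is a bilinear form in $(\psi,\psi')$, that is, a linear form $\lambda(X)$. So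
$$(\nabla_XA)(z,z)=\lambda(X)A(z,z),\qquad(\nabla_XB)(z',z')=-\lambda(X)B(z',z')\qquad(X\text{ null}).\tag{8.4}$$
$\lambda$ is unique. It is smooth: near a point choose a basis of four null vectors $X$, constant in a smooth frame, with $A(z,z)\ne0$, and divide. It is real: the first equation says $(\nabla_XA)(z,z)=\lambda(X)A(z,z)$ for all null $X$ and null $z$ with $I_zX=0$. This set of pairs is invariant under conjugation and $A,\nabla A$ are real, so $\bar\lambda$ satisfies it too, and $\bar\lambda=\lambda$. Under orientation reversal $\lambda\mapsto-\lambda$.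

**Lemma 3.** Let $A=\operatorname{diag}(a_i)$ and $P_k=d(d_k)-d_k\lambda$. Then $d_k\theta_k=\frac12I_kP_k$; so where $d_k\ne0$, $\theta_k=\frac12I_kp_k$ with $p_k=d\ln|d_k|-\lambda$. Moreover $Y:=\nabla A-\lambda\otimes A$ satisfies
$$Y_{ij}=\tfrac12(I_i\sigma_j+I_j\sigma_i),\qquad\sum I_i\sigma_i=0,\qquad\sigma_i=\tfrac3{10}\xi_i+\tfrac25\sum_jA_{ij}I_j\lambda .$$

*Proof.* By (8.4), $Y(z,z)=\sum z_iz_jY_{ij}$ is orthogonal to every $X\in\psi\otimes S_-=\operatorname{Im}I_z$ when $z=z(\psi)$. So $\langle Y(z,z),I_zV\rangle=0$ for all $V$, i.e. $I_zY(z,z)=0$, for all null $z$. The quadric $z\cdot z$ is irreducible, so the vector-valued cubic is divisible by it: $\sum z_iz_jz_kI_kY_{ij}=(z\cdot z)\sum v_kz_k$. The coefficients of $z_1^3$ and $z_1z_2^2$ give $I_1Y_{11}=v_1=I_1Y_{22}+2I_2Y_{12}$, hence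
$$Y_{11}-Y_{22}=-2I_3Y_{12}\quad\text{(cyclic)}.$$
In a frame diagonalizing $A$, $Y_{ii}=da_i-a_i\lambda$ and $Y_{12}=d_3\theta_3$, so $P_3=-2I_3d_3\theta_3$, which is the first claim. Put $\sigma_i=-I_iY_{ii}$. Then $Y_{ii}=I_i\sigma_i$, $Y_{12}=\frac12I_3(Y_{11}-Y_{22})=\frac12(I_2\sigma_1+I_1\sigma_2)$ (cyclic), and $\sum I_i\sigma_i=\sum Y_{ii}=0$. Further
$$\sum_jI_jY_{ij}=\tfrac12\sum_jI_jI_i\sigma_j-\tfrac32\sigma_i=\tfrac12\sum_j(-I_iI_j-2\delta_{ij})\sigma_j-\tfrac32\sigma_i=-\tfrac52\sigma_i,$$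
so $\sigma$ is a smooth section of $T\otimes\Lambda^+$. With (6.2), $-\frac52\sigma_i=-\frac34\xi_i-\sum_jA_{ij}I_j\lambda$. $\square$

**Definition.** $A$ is of *type I* if it has three distinct eigenvalues, and of *type D* if $A=\operatorname{diag}(a,a,-2a)$, $a\ne0$, in a suitable frame; we call $\omega_3$ its axis. Similarly for $B$.

After shrinking one of these holds on $U$. In type D, $d_1=-d_2=3a$, $d_3=0$ and $p_1=p_2=:p=d\ln|a|-\lambda$. A nonflat product of surfaces with $K_1+K_2\neq0$ has both $A$ and $B$ of type D (Section 5).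

*Example: $\lambda$ for $\mathbb R\times N(0,c)$.* In the frame of Section 1, $\mathcal R\omega_1=c^2e^{23}$, $\mathcal R\omega_2=c^2e^{31}$, $\mathcal R\omega_3=-3c^2e^{12}$, so $\mathsf M=F=\operatorname{diag}(\frac{c^2}2,\frac{c^2}2,-\frac{3c^2}2)$; with $s=-2c^2$ this gives $a=b=\frac{c^2}3$. From $\nabla_{e_1}e_3=ce_2$, $\nabla_{e_2}e_3=-ce_1$ one finds $\nabla_{e_1}\omega_3=c\omega_2$ and $\nabla_{e_2}\omega_3=-c\omega_1$, while $\nabla_{e_0}\omega_3=\nabla_{e_3}\omega_3=0$. As $\nabla\omega_3=\theta_2\omega_1-\theta_1\omega_2$, $\theta_1=-ce_1$, $\theta_2=-ce_2$. Since $a$ is constant, $p=-\lambda$, and $\theta_1=-\frac12I_1\lambda$ gives $I_1\lambda=2ce_1$, so $\lambda=2c\,ds$. The form $\lambda$ has found the flat factor. We will show that this is what happens in general.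

## 9. Differentiating $\nabla A$ once more

**Lemma 4.** $d\lambda=0$.

*Proof, type I.* Here $\theta_k=\frac12I_kp_k$ for all $k$. Let $\sum b_cI_c$ be the $\Lambda^+$ part of $\nabla p_3$, so $(dp_3)_+=2\sum b_c\omega_c$. By (4.2) the $\omega_1$-coefficient of the bracket in (5.6) is
$$\tfrac12\big[\langle I_1I_2p_2,I_1p_3\rangle+\langle p_1,I_2p_3\rangle-\langle p_1,I_2p_2\rangle\big]=\tfrac12\big[\phi(p_2,p_3)+\phi(p_3,p_1)+\phi(p_1,p_2)\big],\quad\phi(u,v)=\langle I_2u,v\rangle .$$
The $\omega_2$-coefficient is $\frac12[-\langle p_2,I_1p_3\rangle-\langle I_1p_1,p_3\rangle+\langle I_1p_1,p_2\rangle]$, the same expression with $\phi(u,v)=\langle I_1u,v\rangle$. For a skew form $\phi$ it equals $\frac12\phi(p_1-p_3,p_2-p_3)$. But $\sum d_kp_k=\sum P_k=0=\sum d_k$, so $d_1(p_1-p_3)+d_2(p_2-p_3)=0$, the two vectors are proportional, and the expression is $0$. So the $\omega_1,\omega_2$-part of $\Omega_3$ is $\frac12\sum b_c[I_3,I_c]=b_1I_2-b_2I_1$. By (5.1) it vanishes, as $A$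 is diagonal. Since $dp_3=-d\lambda$, the $\omega_1,\omega_2$ components of $(d\lambda)_+$ vanish; cyclically $(d\lambda)_+=0$.

*Type D.* In (5.7), $(I_2p\wedge I_3p)_+=\frac12|p|^2\omega_1$ and $(I_3p\wedge I_1p)_+=\frac12|p|^2\omega_2$ by (4.2). By (5.1) the $\Lambda^+$ parts of $\Omega_1,\Omega_2$ are multiples of $\omega_1,\omega_2$. So the $\Lambda^+$ part $B_+$ of $\nabla p$ satisfies $[I_1,B_+]=[I_2,B_+]=0$, hence $B_+=0$ and $(d\lambda)_+=-(dp)_+=0$.

By the mirror principle, applied to $B\ne0$, also $(d\lambda)_-=0$. $\square$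

**Lemma 5.** Let $L$ be the traceless part of the (symmetric) $\nabla\lambda$, with rows $L_k$, and $F_k$ the rows of $F$, in a frame with $A=\operatorname{diag}(a_i)$. Then $\lambda\wedge da_i=0$ and
$$d_k(L_k-4F_k)=\tfrac32(P_k\wedge I_k\lambda)_-+\tfrac12d_k(\lambda\wedge I_k\lambda)_- .\tag{9.1}$$

*Proof, first part: information on $\nabla\xi$.* Let $N^i=\nabla\xi_i$ with traceless symmetric coefficients $N^i_{lj}$, and let $\nabla\xi_j'$ have trace $\delta_j'$ and $\Lambda^+$ part $\sum b^{(j)}_mI_m$. In $(d^\nabla\nabla F)_{ij}=-\frac12\mathrm{Alt}(I_j'\nabla\xi_i+I_i\nabla\xi_j')$ the coefficient of $\omega_l$ is, by (4.1), $N^i_{lj}-\frac14\delta_j'\delta_{il}-\sum_mb^{(j)}_m\epsilon_{iml}$, the last term being skew in $(i,l)$. By (5.1), (5.4), with $\mathsf M_l:=\mathsf M_{ll}$ and $\mathsf M$ diagonal, the coefficient of $\omega_l$ in $(R\cdot F)_{ij}$ is $-\sum_h\epsilon_{ilh}\mathsf M_lF_{hj}-\sum\epsilon_{jkh}F_{lk}F_{ih}$, the last sum being skew in $(i,l)$. Symmetrizing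 in $(i,l)$ removes what we do not know:
$$N^1_{2j}+N^2_{1j}=(\mathsf M_1-\mathsf M_2)F_{3j}=2d_3F_{3j}\ \text{(cyclic)},\qquad N^i_{ij}=\tfrac14\delta_j'\ \text{(no sum)}.$$
As in (7.1), $\sum_iI_iN^i=0$ gives $\sum_iN^i_{ij}=0$. So $\delta_j'=0$ and $N^i_{ij}=0$ for each $i$.

*Second part: the equation.* Apply $d^\nabla$ to $\nabla A_{ij}=\lambda A_{ij}+\frac12(I_i\sigma_j+I_j\sigma_i)$, using $d\lambda=0$:
$$(R\cdot A)_{ij}=-\lambda\wedge\nabla A_{ij}+\tfrac12\mathrm{Alt}(I_i\nabla\sigma_j+I_j\nabla\sigma_i),\qquad\nabla\sigma_j=\tfrac3{10}N^j+\tfrac25Q_j,$$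
where $Q_j=\nabla(\sum_lA_{jl}I_l\lambda)$, so that
$$\mathrm{Alt}(I_iQ_j)=\sum_l\nabla A_{jl}\wedge I_iI_l\lambda+\sum_lA_{jl}\mathrm{Alt}(I_iI_l\nabla\lambda) .$$
We take $\Lambda^-$ parts, using $\nabla A_{12}=\frac12I_3P_3$ (cyclic), $\nabla A_{ii}=da_i$ and (4.3).

*The $(1,1)$ component.* $(R\cdot A)_{11}=0$. The $N$-term is $\frac3{10}(-2)\sum_jN^1_{1j}\omega_j'=0$. Next, $\mathrm{Alt}(I_1Q_1)=-da_1\wedge\lambda+\nabla A_{12}\wedge I_3\lambda-\nabla A_{13}\wedge I_2\lambda-a_1d\lambda$. Its $\Lambda^-$ part is $(-da_1\wedge\lambda+\frac12(P_3-P_2)\wedge\lambda)_-$, and $P_3-P_2$ equals $d(d_3-d_2)=3da_1$ modulo $\lambda$, so it is $\frac12(da_1\wedge\lambda)_-$. Hence $0=-(\lambda\wedge da_1)_-+\frac25\cdot\frac12(da_1\wedge\lambda)_-=-\frac65(\lambda\wedge da_1)_-$. A decomposable 2-form $\alpha$ has $\alpha\wedge\alpha=0$, i.e. $|\alpha_+|=|\alpha_-|$. So $\lambda\wedge da_1=0$; likewise for $a_2,a_3$.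

*The $(1,2)$ component.* The left side is $d_3(\Omega_3)_-=d_3F_3$. On the right, $-(\lambda\wedge\nabla A_{12})_-=-\frac12(P_3\wedge I_3\lambda)_-$. The $N$-terms give $\frac12\cdot\frac3{10}\cdot(-2)\cdot2d_3F_3=-\frac35d_3F_3$. The $Q$-terms are $\frac15\mathrm{Alt}(I_1Q_2+I_2Q_1)_-$. In these the $\nabla\lambda$ part is $(a_2-a_1)\mathrm{Alt}(I_3\nabla\lambda)_-=2d_3L_3$, and the $\nabla A$ part is
$$-2\nabla A_{12}\wedge\lambda-(\nabla A_{11}-\nabla A_{22})\wedge I_3\lambda-\nabla A_{23}\wedge I_2\lambda+\nabla A_{13}\wedge I_1\lambda .$$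
By (4.3) the $\Lambda^-$ parts of the four terms are those of
$$P_3\wedge I_3\lambda,\qquad-(P_3+d_3\lambda)\wedge I_3\lambda,\qquad\tfrac12P_1\wedge I_3\lambda,\qquad\tfrac12P_2\wedge I_3\lambda .$$
As $P_1+P_2=-P_3$, their sum is $(-\frac12P_3\wedge I_3\lambda-d_3\lambda\wedge I_3\lambda)_-$. Altogether
$$d_3F_3=-\tfrac12(P_3\wedge I_3\lambda)_--\tfrac35d_3F_3+\tfrac15\big[2d_3L_3-\tfrac12(P_3\wedge I_3\lambda)_--d_3(\lambda\wedge I_3\lambda)_-\big].$$
Moving $-\frac35d_3F_3$ to the left and multiplying by $\frac52$ gives (9.1) for $k=3$; the other $k$ are cyclic. $\square$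

By the mirror principle $\lambda\wedge db_j=0$ as well. After shrinking, either $\lambda\equiv0$ (Section 10) or $\lambda\ne0$ everywhere (Section 11).

**A formula when $A$ and $B$ are both of type D.** Let the axes be $\omega_3,\omega_3'$ and $K=I_3I_3'$. Let $p=d\ln|a|-\lambda$ and let $p'=d\ln|b|+\lambda$ be its mirror analogue, with $\theta_k'=-\frac12I_k'p'$, $k=1,2$. For null $X$,
$$(\nabla_XK)(X,X)=-\tfrac12(p+p')(X)\,K(X,X),\qquad K(X,X)=-z_3z_3'.\tag{9.2}$$
*Proof.* By (8.1) $\langle I_iI_j'X,X\rangle=-z_iz_j'$. Since $\nabla\omega_3=\theta_2\omega_1-\theta_1\omega_2$, the contribution of $\nabla_XI_3$ is $-(\theta_2(X)z_1-\theta_1(X)z_2)z_3'$. Here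
$$\theta_2(X)z_1-\theta_1(X)z_2=-\tfrac12\langle p,z_1I_2X-z_2I_1X\rangle=-\tfrac12p(X)z_3,$$
because $0=I_3I_zX=z_1I_2X-z_2I_1X-z_3X$. So this contribution is $\frac12p(X)z_3z_3'$. Similarly $\theta_2'(X)z_1'-\theta_1'(X)z_2'=\frac12\langle p',z_1'I_2'X-z_2'I_1'X\rangle=-\frac12p'(X)z_3'$, because $0=I_3'I'_{z'}X=-z_1'I_2'X+z_2'I_1'X-z_3'X$; the contribution of $\nabla_XI_3'$ is $\frac12p'(X)z_3z_3'$. $\square$

## 10. Both Weyl halves nonzero and $\lambda\equiv0$

Now (9.1) gives $d_kF_k=0$, and the mirror statement holds for the columns of $F$, in eigenframes of $A$ and $B$.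

**Step 1: $F\equiv0$.** This happens in particular if $A$ or $B$ has type I. Then $\xi=\xi'=0$ by the uniqueness in Lemma 1, so $\sigma=0$ and $\nabla A=0$ by Lemma 3. By the mirror principle $\nabla B=0$. Hence $\nabla R=0$.

**Step 2: $F\not\equiv0$.** Then both have type D, rows and columns $1,2$ of $F$ vanish, and after shrinking $E=rK$ with $r\neq0$, $K=I_3I_3'$. Since $K^2=1$ and $\operatorname{tr}K=0$, $E$ has eigenvalues $\pm r$ on 2-planes $V_\pm$. For a unit section $X$ of $V_\pm$, $0=(\nabla_XE)(X,X)=\pm X(r)$; so $dr=0$. Write $u=p=d\ln|a|$ and $v=p'=d\ln|b|$. (L3) and (9.2) yield $-\frac12r(u+v)(X)K(X,X)=0$ on null $X$. As $K(X,X)\not\equiv0$, $v=-u$.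

We compare with the structure equations. By (4.3), $(I_2u\wedge I_3u)_-=-(u\wedge I_1u)_-$ and $(I_3u\wedge I_1u)_-=-(u\wedge I_2u)_-$. With (4.1) and (4.4) the $\Lambda^-$ parts of (5.7) read
$$F_k=-\big(\text{row }k\text{ of }\nabla u\big)-\tfrac12\big(\text{row }k\text{ of }u\otimes u\big),\qquad k=1,2 .$$
Rows $1,2$ of $F$ vanish, so rows $1,2$ of the traceless part $(\nabla u+\frac12u\otimes u)_0$ vanish. In mirror form, columns $1,2$ of $(\nabla v+\frac12v\otimes v)_0=(-\nabla u+\frac12u\otimes u)_0$ vanish. Adding, the coefficient matrix of $(u\otimes u)_0$ is a sum of two matrices of rank $\le1$. But where $u\ne0$, $(u\otimes u)_0=-\frac14|u|^2(g-4e_0\otimes e_0)$ with $e_0=u/|u|$; its hat is $-\frac14|u|^2\mathrm{id}$, of rank 3. So $u=v=0$.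

Then $a,b$ are constant and $P_k=0$, so $\nabla A=0$ and, by mirror, $\nabla B=0$. Also $\theta_1=\theta_2=0=\theta_1'=\theta_2'$, so $\nabla K=0$ and $\nabla E=0$. Hence $\nabla R=0$.

## 11. Both Weyl halves nonzero and $\lambda\ne0$

Locally $\lambda=dt$ with $t$ a coordinate on a coordinate cube $U$. By Lemma 5 the $a_i,b_j$ are functions of $t$; a dot is $d/dt$. Put $\ell=|\lambda|$, $e_0=\lambda/\ell$, $\nabla\lambda=\frac\delta4g+L$.

**The algebraic system.** For $k$ with $d_k\ne0$ we have $p_k=f_k\lambda$, $f_k=(\ln|d_k|)^{\cdot}-1$. In type I let $c_3=f_1f_2-f_3(f_1+f_2)$ (cyclic); in type D let $f_1=f_2=:f$ and $c_1=c_2:=-f^2$. With $\nabla p_k=\dot f_k\lambda\otimes\lambda+f_k\nabla\lambda$, (5.6) resp. (5.7) become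
$$\Omega_3=\tfrac12\dot f_3\ell^2e_0\wedge e_3+\tfrac12f_3\mathrm{Alt}(I_3\nabla\lambda)+\tfrac14c_3\ell^2e_1\wedge e_2\quad\text{(cyclic)}$$
for all indices $k$ with $d_k\ne0$. Here $(e_0\wedge e_3)_+=(e_1\wedge e_2)_+=\frac12\omega_3$ and $(e_1\wedge e_2)_-=-(e_0\wedge e_3)_-$. Take the $\omega_k$-coefficient with (5.1), (4.1); contract the $\Lambda^-$ part with $e_0$ by (4.6); and divide (9.1) by $d_k$ and contract. For all $k$ with $d_k\ne0$:
$$-(2a_k+\tfrac s{12})=\tfrac14(\dot f_k\ell^2+f_k\delta)+\tfrac18c_k\ell^2,\tag{11.1}$$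
$$\hat F^Te_k=-f_k\hat L^Te_k+(\tfrac14\dot f_k-\tfrac18c_k)\ell^2e_k,\tag{11.2}$$
$$(\hat L-4\hat F)^Te_k=(\tfrac34f_k+\tfrac14)\ell^2e_k.\tag{11.3}$$
The mirror substitution is $\lambda\to-\lambda$, $d/dt\to-d/dt$, $\delta\to-\delta$, $\hat L\to-\hat L^T$, $\hat F\to\hat F^T$. Let $d\ln|b_i-b_j|+\lambda=-g_k\lambda$ for $\{i,j,k\}=\{1,2,3\}$, and $e_k'=I_k'e_0$ for the eigenframe of $B$. For $b_i\ne b_j$, with $c(g)_k$ formed from the $g$'s as $c_k=c(f)_k$ from the $f$'s,
$$-(2b_k+\tfrac s{12})=-\tfrac14(\dot g_k\ell^2+g_k\delta)+\tfrac18c(g)_k\ell^2,\tag{11.4}$$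
$$\hat Fe_k'=g_k\hat Le_k'-(\tfrac14\dot g_k+\tfrac18c(g)_k)\ell^2e_k',\tag{11.5}$$
$$(\hat L+4\hat F)e_k'=-(\tfrac34g_k+\tfrac14)\ell^2e_k'.\tag{11.6}$$

**Step 1: in type I the $f_k$ are distinct (after shrinking).** We have $\sum d_kf_k=\sum\dot d_k-\sum d_k=0$ and $\sum d_k=0$ with all $d_k\neq0$. So if two $f$'s are equal at a point, all three are. If all are equal to $f$ on an open set, then $c_k=-f^2$, and (11.1) makes all $a_k$ equal, so $A=0$, a contradiction. Likewise the $g_k$ are distinct if $B$ has type I.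

**Step 2: one of type I, the other of type D is impossible.** Let $A$ be of type I and $B$ of type D, $n'=e_3'$, $g=g_1=g_2$. For $e'\perp n'$ in $e_0^\perp$, (11.5) and (11.6) with $c(g)=-g^2$ give
$$(1+4g)\hat Le'=(\dot g-\tfrac12g^2-\tfrac34g-\tfrac14)\ell^2e'.\tag{11.7}$$
$g\equiv-\frac14$ on an open set would give $0=-\frac3{32}$. So after shrinking $1+4g\ne0$, and $\hat L$, $\hat F$ act on the plane $n'^\perp$ by scalars. Thus $\hat L-4\hat F$ has a 2-dimensional eigenspace. But by (11.3) $\hat L-4\hat F=\ell^2\sum(\frac34f_k+\frac14)e_k\otimes e_k$ has distinct eigenvalues: a contradiction. The mirror principle excludes the other order.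

**Step 3: both of type I, diagonalization.** We show that this case is impossible too; it takes Steps 3–5. Put $\hat f=\sum f_ke_k\otimes e_k$, $\hat g=\sum g_ke_k'\otimes e_k'$. Adding and subtracting (11.3), (11.6),
$$\hat L=\tfrac38\ell^2(\hat f-\hat g),\qquad\hat F=-\ell^2\big(\tfrac3{32}(\hat f+\hat g)+\tfrac1{16}\big),$$
both symmetric. For $j\ne k$ the $(k,j)$ entry of (11.2) in the $e$-frame is $-\frac3{32}\hat g_{kj}=\frac38f_k\hat g_{kj}$, i.e. $\hat g_{kj}(f_k+\frac14)=0$; by symmetry $\hat g_{kj}(f_j+\frac14)=0$. As $f_k\ne f_j$, $\hat g_{kj}=0$. Since the $g_k$ are distinct, each $e_k'$ is, up to sign, some $e_j$. Replace the eigenframe of $B$ by a signed permutation of it, preserving orientation, so that $e_k'=e_k$. This permutes the $g_k$ (which depend only on $|b_i-b_j|$) and the $c(g)_k$ (symmetric in the other two indices) accordingly. Now everything is diagonal. With $x_k=f_k+g_k$, $y_k=f_k-g_k$, (11.2) and (11.5) give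
$$\dot f_k=\tfrac12c(f)_k+\tfrac32f_ky_k-\tfrac38x_k-\tfrac14,\qquad\dot g_k=-\tfrac12c(g)_k+\tfrac32g_ky_k+\tfrac38x_k+\tfrac14,$$
$$\dot x_k=\tfrac12(c(f)-c(g))_k+\tfrac32x_ky_k,\qquad\dot y_k=\tfrac12(c(f)+c(g))_k+\tfrac32y_k^2-\tfrac34x_k-\tfrac12.\tag{11.8}$$
Since $c_1+c_2=-2f_1f_2$ and $f_1f_2-g_1g_2=\frac12(x_1y_2+x_2y_1)$,
$$\dot x_1+\dot x_2=-\tfrac12(x_1y_2+x_2y_1)+\tfrac32(x_1y_1+x_2y_2).\tag{11.9}$$

**Step 4: both of type I, a second evolution equation from (L3).** By (4.5) $\nabla\lambda$ and $E$ are diagonal in $(e_0,e_k)$: $\nabla\lambda=\operatorname{diag}(m_0,m_k)$ with $m_0=\frac\delta4-\operatorname{tr}\hat L$, $m_k=\frac\delta4+\operatorname{tr}\hat L-2\hat L_{kk}$; and $E_0=-\operatorname{tr}\hat F$, $E_k=\operatorname{tr}\hat F-2\hat F_{kk}$. Also $d\ell^2=2\nabla_\lambda\lambda=2m_0\lambda$. So $\ell$ and $E_0,E_k$ are functions of $t$, $(\ell^2)^{\cdot}=2m_0$, $\nabla_{e_0}e_0=0$ and $\langle\nabla_{e_k}e_0,e_k\rangle=m_k/\ell$. Note $e_0(t)=\ell$. The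 $(0,0,0)$ component of (L3) gives $\dot E_0=0$. The $(0,k,k)$ component, $(\nabla_{e_0}E)(e_k,e_k)+2(\nabla_{e_k}E)(e_0,e_k)=0$, gives $\ell\dot E_k-2(E_k-E_0)m_k/\ell=0$. Here
$$E_3-E_0=2(\hat F_{11}+\hat F_{22})=-\tfrac3{16}\ell^2\chi,\qquad\chi=x_1+x_2+\tfrac43 .$$
So $(\ell^2\chi)^{\cdot}=2m_3\chi$, i.e. $\ell^2\dot\chi=2(m_3-m_0)\chi=4(\hat L_{11}+\hat L_{22})\chi=\frac32\ell^2(y_1+y_2)\chi$, and
$$\dot x_1+\dot x_2=\tfrac32(y_1+y_2)(x_1+x_2+\tfrac43).$$
Comparing with (11.9), $y_1(x_2+1)+y_2(x_1+1)=0$. With $\varphi_k=f_k+\frac12$, $\gamma_k=g_k+\frac12$ we have $x_k+1=\varphi_k+\gamma_k$, $y_k=\varphi_k-\gamma_k$, so this and its cyclic versions read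
$$\varphi_i\varphi_j=\gamma_i\gamma_j\qquad(i\ne j).\tag{11.10}$$

**Step 5: both of type I, contradiction.** Expanding, $c(f)_k=c(\varphi)_k+\varphi_k-\frac14$. After shrinking, each $\varphi_k$ vanishes identically or nowhere; they are distinct, so at most one vanishes.

Suppose all $\varphi_k\ne0$. By (11.10) $\gamma_k^2=\varphi_k^2$, and the signs agree: $\gamma=\varphi$ or $\gamma=-\varphi$. If $\gamma=\varphi$, then $y=0$, $x_k=2f_k$, and the last equation of (11.8) gives $c(f)_k-\frac32f_k-\frac12=0$ for all $k$. Since $c_1-c_2=-2f_3(f_1-f_2)$, subtracting gives $f_3=-\frac34$, and likewise all $f_k=-\frac34$, contradicting Step 1. If $\gamma=-\varphi$, then $x_k=-1$ and $c(f)_k-c(g)_k=\varphi_k-\gamma_k=y_k$, as $c(\varphi)$ is quadratic. So $0=\dot x_k=\frac12y_k-\frac32y_k$; hence $y=0$, and all $f_k=-\frac12$, contradicting Step 1.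

Suppose one vanishes, say $\varphi_1\equiv0$. Then $\gamma_1\gamma_2=\gamma_1\gamma_3=0$ and $\gamma_2\gamma_3=\varphi_2\varphi_3\ne0$, so $\gamma_1=0$, $x_1=-1$, $y_1=0$, and $c(f)_1=\varphi_2\varphi_3-\frac14=c(g)_1$. The last equation of (11.8) gives $0=\dot y_1=\varphi_2\varphi_3-\frac14+\frac34-\frac12=\varphi_2\varphi_3$, a contradiction.

**Step 6: both of type D, the shape of $L$ and $F$.** Now $A=\operatorname{diag}(a,a,-2a)$, $n=e_3$; $B=\operatorname{diag}(b,b,-2b)$, $n'=e_3'$; and with $f=f_1=f_2$, $g=g_1=g_2$,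
$$(\ln|a|)^{\cdot}=f+1,\qquad(\ln|b|)^{\cdot}=-(g+1),\qquad p=f\lambda,\qquad p'=-g\lambda .$$
(The function $g$ and the metric are distinguished by context.) For $u\perp n$ in $e_0^\perp$, (11.2) and (11.3) give $(1+4f)\hat L^Tu=(\dot f+\frac12f^2+\frac34f+\frac14)\ell^2u$. $f\equiv-\frac14$ on an open set would give $0=\frac3{32}$. So after shrinking $\hat L^Tu=\mu\ell^2u$ with $\mu(1+4f)=\dot f+\frac12f^2+\frac34f+\frac14$. Similarly, by (11.7), $\hat Lu'=-\mu'\ell^2u'$ for $u'\perp n'$ with $\mu'(1+4g)=-\dot g+\frac12g^2+\frac34g+\frac14$. So $\hat L-\mu\ell^2=n\otimes v$ and $\hat L+\mu'\ell^2=v'\otimes n'$. The difference $(\mu+\mu')\ell^2\mathrm{id}$ has rank $\le2$, so $\mu'=-\mu$; then $n\otimes v=v'\otimes n'$ and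
$$\hat L=\mu\ell^2+m\,n\otimes n' .$$
(11.3) gives $\hat F^Tu=\frac14(\mu-\frac34f-\frac14)\ell^2u$ for $u\perp n$, and (11.6) gives $\hat Fu'=-\frac14(\mu+\frac34g+\frac14)\ell^2u'$ for $u'\perp n'$. By the same rank argument the two factors agree, and $\hat F=\zeta\ell^2+r\,n\otimes n'$ with $\zeta=\frac14(\mu-\frac34f-\frac14)=-\frac14(\mu+\frac34g+\frac14)$. With $x=f+g$, $y=f-g$:
$$\mu=\tfrac38y,\qquad\zeta=-\tfrac3{32}x-\tfrac1{16},$$
$$\dot f=\mu(1+4f)-\tfrac12f^2-\tfrac34f-\tfrac14,\qquad\dot g=\mu(1+4g)+\tfrac12g^2+\tfrac34g+\tfrac14,\qquad\dot x=xy.\tag{11.11}$$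
The last holds since $\dot x=\frac38y(2+4x)-\frac12xy-\frac34y$.

**Step 7: both of type D, (L3) on null vectors.** Put $K=I_3I_3'$. By (4.5), in tensor form
$$E=\zeta(\ell^2g-4\lambda\otimes\lambda)+rK,\qquad\nabla\lambda=\tfrac\delta4g+\mu(\ell^2g-4\lambda\otimes\lambda)+mK .$$
For null $X$, $(\nabla_X\lambda)(X)=-4\mu\lambda(X)^2+mK(X,X)$ and, by (9.2), $(\nabla_XK)(X,X)=-\frac12y\lambda(X)K(X,X)$. So (L3) on null $X$ reads
$$(-4\dot\zeta+32\zeta\mu)\lambda(X)^3+K(X,X)\big[dr(X)-8\zeta m\lambda(X)-\tfrac12ry\lambda(X)\big]=0 .$$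
On $X=\psi\otimes\psi'$, $\lambda(X)$ is a nondegenerate bilinear form in $(\psi,\psi')$, because $\lambda$ is not null; hence it is an irreducible polynomial. $K(X,X)=-z_3(\psi)z_3'(\psi')$ is divisible by the nonconstant $z_3(\psi)$, which is coprime to $\lambda(X)$. Hence the first coefficient vanishes, and then the bracket:
$$\dot\zeta=8\zeta\mu,\qquad dr=(8\zeta m+\tfrac12ry)\lambda .$$
The first says $\dot x=3y(x+\frac23)$. With (11.11), $2y(x+1)=0$. If $y\ne0$ on an open set, then $x=-1$ there and $0=\dot x=xy=-y$, a contradiction. So $y=0$: $f=g$, $\mu=0$, $\dot x=0$, $f$ is constant and $2f^2+3f+1=0$. Thus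
$$f=g\in\{-1,-\tfrac12\},\quad L=mK,\quad dr=8\zeta m\lambda,\quad\zeta=\tfrac18\ (f=-1)\ \text{ or }\ \zeta=\tfrac1{32}\ (f=-\tfrac12).$$
The sum and difference of (11.1), (11.4) are
$$2(a+b)+\tfrac s6=\tfrac14f^2\ell^2,\qquad2(b-a)=\tfrac12f\delta .$$
Also $\frac12d\ell^2=\nabla_\lambda\lambda=\frac\delta4\lambda+mK\lambda$, and Bochner's formula for the closed form $\lambda$, with $\delta=\operatorname{div}\lambda$, is $\frac12\Delta\ell^2=|\nabla\lambda|^2+\lambda(\delta)+\rho(\lambda,\lambda)$.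

**Step 8: $f=-\frac12$ is impossible.** Here $\dot a=\frac12a$, $\dot b=-\frac12b$, $ab$ is constant, $\ell^2=32(a+b)+\frac83s$ and $\delta=8(a-b)$. Then $\frac12d\ell^2=8(a-b)\lambda$, so $mK\lambda=6(a-b)\lambda$. If $a=b$ on an open set, then $\frac12a=-\frac12b=-\frac12a$ and $a=0$, a contradiction; so shrink to $a\ne b$. As $K^2=1$, $K\lambda=\varepsilon\lambda$ with $\varepsilon=\pm1$, $m=6\varepsilon(a-b)$, $\dot r=\frac14m=\frac32\varepsilon(a-b)$, and since $(a+b)^{\cdot}=\frac12(a-b)$, $r=3\varepsilon(a+b)+r_0$ with $r_0$ constant. So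
$$\rho(\lambda,\lambda)=\ell^2\big(\tfrac s4-\tfrac3{32}\ell^2+\varepsilon r\big)=\varepsilon r_0\ell^2 .$$
In Bochner's formula $\frac12\Delta\ell^2=8\operatorname{div}((a-b)\lambda)=4(a+b)\ell^2+64(a-b)^2$, $|\nabla\lambda|^2=\frac{\delta^2}4+4m^2=160(a-b)^2$ and $\lambda(\delta)=4(a+b)\ell^2$. Hence
$$-96(a-b)^2=\varepsilon r_0\big(32(a+b)+\tfrac83s\big).$$
With $w=a+b$ and $(a-b)^2=w^2-4ab$ this is a quadratic equation for $w$ with constant coefficients and leading coefficient $-96$. So $w$ is constant. But $\dot w=\frac12(a-b)\ne0$, a contradiction.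

**Step 9: $f=-1$ gives a parallel vector field.** Here $a,b$ are constant, so $\ell$ and $\delta$ are constant, $\dot r=m$, and $\frac\delta4\lambda+mK\lambda=0$. If $m\ne0$ on an open set, then there $K\lambda=\varepsilon\lambda$, $m=-\varepsilon\delta/4$ is constant, and Bochner gives $\rho(\lambda,\lambda)=-|\nabla\lambda|^2=-\frac{\delta^2}4-4m^2$, a constant. But $\rho(\lambda,\lambda)=\frac s4\ell^2-\frac38\ell^4+\varepsilon r\ell^2$, so $r$ is constant and $m=\dot r=0$, a contradiction. So $m=0$, hence $\delta=0$, and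
$$\nabla\lambda=0,\qquad r=\text{const},\qquad E=\tfrac18(\ell^2g-4\lambda\otimes\lambda)+rK .$$
Since $\lambda$ is parallel, $\rho(\lambda,\cdot)=0$. If $r\ne0$, this makes $\lambda$ an eigenvector of $K$, $K\lambda=\varepsilon\lambda$, and $K$ has eigenvalues $\varepsilon,-\varepsilon,-\varepsilon$ on $\lambda^\perp$. Hence $\rho$ has constant eigenvalues $0$ (on $\lambda$) and $r_1,r_1,r_3$ on $\lambda^\perp$, with $r_1=r_3$ if $r=0$.

## 12. From one open set to all of $M$

By Sections 6, 7, 10, 11, on some nonempty open $U$ one of the following holds: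

1. $\nabla R=0$;
2. there is a parallel unit vector field, and $\rho$ has constant eigenvalues $0$ (on it), $r_1,r_1,r_3$;
3. $g$ is Einstein and half-flat with $|W|$ constant.

Alternative 3 is needed only if merely (L3), (L5) are assumed; under (L6) or (L7) Section 7 replaces it by 1.

**Alternative 1.** By analyticity $\nabla R=0$ on $M$: $M$ is locally symmetric, in particular locally homogeneous.

**Alternative 2, spreading the parallel field.** We show that every point of $M$ has a neighborhood with a parallel unit field. The set of such points is open and nonempty. It is closed: let $q$ be in its closure. Choose a point $q'$ of the set so close to $q$ that some normal ball $D'$ centered at $q'$ contains $q$. Extend the value at $q'$ of the given parallel field $e$ along radial geodesics of $D'$ by parallel transport. The resulting unit field $\tilde e$ is analytic and equals $e$ near $q'$; so $\nabla\tilde e$ is analytic and vanishes near $q'$, hence on $D'$. So $q$ belongs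 to the set. Thus near every point $M$ is a Riemannian product $\mathbb R\times N^3$. The functions $\operatorname{tr}\rho^k$ are analytic and constant on $U$, hence constant on $M$. So $\rho_N$ has constant eigenvalues $r_1,r_1,r_3$ everywhere.

**Alternative 2, identifying $N$.** If $r_1=r_3$, $N$ is a three-dimensional Einstein manifold, so it has constant curvature and $M$ is locally symmetric. Let $r_1\ne r_3$. Locally $\rho_N=r_1g+(r_3-r_1)\xi\otimes\xi$ with a smooth unit field $\xi$. (L3) restricted to $TN$ gives $\xi(X)(\nabla_X\xi)(X)=0$ for all $X$; a product of polynomials vanishes only if a factor does, so $(\nabla_X\xi)(X)=0$ and $\xi$ is a unit Killing field. Then $\nabla_\xi\xi=0$ and $\nabla\xi=cJ$ on $\xi^\perp$, $J$ a rotation by $\pi/2$. Bochner's formula for Killing fields, $0=\frac12\Delta|\xi|^2=|\nabla\xi|^2-\rho_N(\xi,\xi)$, gives $r_3=2c^2$; so $c$ is constant.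

Locally $N\to\Sigma=N/\xi$ is a Riemannian submersion. The trace of $\rho_N$ over $\xi^\perp$ is $2r_1=2\sec(\xi^\perp)+r_3$, so $\sec(\xi^\perp)=r_1-c^2$. For orthonormal $U,V\perp\xi$, $\langle[U,V],\xi\rangle=-2\langle\nabla_U\xi,V\rangle=\mp2c$. By O'Neill's formula $K_\Sigma=\sec(\xi^\perp)+\frac34(2c)^2=r_1+2c^2=:\kappa$ is constant. The form $\eta=\langle\xi,\cdot\rangle$ is $\xi$-invariant with $\eta(\xi)=1$ and $d\eta=\pm2c\,\pi^*\mathrm{vol}_\Sigma$. With $t$ a local coordinate such that $\xi=\partial_t$, $\eta-dt$ kills $\xi$ and is $\xi$-invariant, so it is the pullback of a 1-form $\alpha$ on $\Sigma$. Orienting $\Sigma$ suitably, $N$ is locally $N(\kappa,c)$ with $c\ge0$. Here $\kappa\ne4c^2$ because $r_1\ne r_3=2c^2$. Moreover $c=\sqrt{r_3/2}$ and $\kappa=r_1+r_3$ are the same at all points. If $c=0$, $\xi$ is parallel, $N$ is locally $\Sigma\times\mathbb R$ and $M$ is locally symmetric. Otherwise every point of $M$ has a neighborhood isometric to an open subset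 of $\mathbb R\times N(\kappa,c)$, which is locally homogeneous by (2.1); so $M$ is locally homogeneous.

**Alternative 3.** By analyticity $E=0$ and $|W|$ is constant on $M$, and one of $W^\pm$ vanishes on the orientation cover. If (L6) or (L7) holds, choose the orientation of a small ball so that $B=0$ there. If $A=0$ on a nonempty open subset, $\nabla R=0$ there by Section 6; otherwise shrink to $A\ne0$ and apply Steps 4–7 of Section 7. Either way $\nabla R=0$ on a nonempty open set, hence on $M$. This completes the proof of Theorem 2.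

**Proof of Theorem 1.** By Section 3, D'Atri spaces satisfy (L3), (L5), (L7) and C-spaces satisfy (L3), (L5), (L6). In both cases Theorem 2 gives the alternatives of Theorem 1. So every four-dimensional D'Atri space and every four-dimensional C-space is locally homogeneous. $\blacksquare$

## 13. The converse: every space on the list has both properties

The converse is not needed for the answer, and the argument of Section 1 proves it. In a locally symmetric space local geodesic symmetries are isometries, and $R$ and $\gamma'$ are parallel along a geodesic $\gamma$, so the eigenvalues of $R_{\gamma'}$ are constant; it is both D'Atri and C.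

Consider $\mathbb R\times N(\kappa,c)$ with line coordinate $s$ and $\xi=\partial_t$, and write a tangent vector as $X=x_0\partial_s+V+w\xi$ with $V$ horizontal. By (2.1) with $\epsilon=1$, local isometries carry any point to any point and, there, any horizontal direction to any other, while fixing $\partial_s$ and $\xi$. So the eigenvalues of $R_X$ depend only on $x_0,|V|,w$. Along a geodesic $x_0$ is constant since $\partial_s$ is parallel, $w$ is constant since $\xi$ is Killing, and then so is $|V|$: the space is a C-space. Given $X$ at $p$, let $\varphi$ be a local reflection of $\Sigma$ fixing the projection of $p$ and reversing the projection of $V$. The lift (2.1) with $\epsilon=-1$, with the constant chosen to fix $p$, together with the reflection of the line about $p$, is a local isometry fixing $p$ and sending $X$ to $-X$. So the volume density in normal coordinates is even, and the space is a D'Atri space.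

With Theorem 1: in dimension four the D'Atri spaces and the C-spaces coincide. They are exactly the locally symmetric spaces and the spaces locally isometric to $\mathbb R\times N(\kappa,c)$ with $c\ne0$, $\kappa\ne4c^2$.
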